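# A universal prefix machine whose random strings decide a set outside P/poly

## 1. Prefix machines, random strings and non-adaptive reductions

Strings are binary, $|x|$ is the length of $x$, $\log$ is $\log_2$, and $[\mathcal E]$ is $1$ if the statement $\mathcal E$ holds and $0$ otherwise. "C.e." means computably enumerable. $\Delta^0_1$ is the class of decidable languages.

**Definition (prefix machine, complexity).** A prefix machine is a Turing machine $M$ whose domain $\{d: M(d)\text{ halts}\}$ is prefix-free: no element is a proper prefix of another. Put $K_M(x)=\min\{|d|:M(d)=x\}$, with $\min\emptyset=\infty$.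

Example. Let $M(1^n0z)=z$ whenever $|z|=n$, and let $M$ diverge on all other inputs. The number $n$ can be read off before $z$ is read, so the domain is prefix-free, and $K_M(z)=2|z|+1$.

**Definition (measure).** For a set $S$ of strings, $\mu(S)=\sum_{z\in S}2^{-|z|}$.

Example. $\mu(\{0,1\}^n)=1$ for every $n$. The set of all strings of length $w+m$ that extend a fixed string of length $w$ has measure $2^{-w}$.

Two textbook facts. *Kraft's inequality*: a prefix-free set has measure at most $1$; hence $\sum_x2^{-K_M(x)}\le1$ for every prefix machine $M$. *Kraft–Chaitin theorem*: given a computable list of requests (length $\ell_j$, output $z_j$) with $\sum_j2^{-\ell_j}\le1$, there is a prefix machine that has, for each $j$, exactly one program reserved for request $j$, of length $\ell_j$ and output $z_j$, and no other programs. For instance, the requests $(1,a),(2,b),(2,c)$ are served by the programs $0,10,11$.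

**Definition (universal).** A prefix machine $U$ is universal if for every prefix machine $M$ there is a constant $c_M$ with $K_U(x)\le K_M(x)+c_M$ for all $x$. Equivalently, $K_U$ is within an additive constant of the prefix complexity $K$ given by a fixed reference universal prefix machine.

**Definition (random strings).** For a universal prefix machine $U$, $R_{K_U}=\{x:K_U(x)\ge|x|\}$.

Example. If $z\notin R_{K_U}$, then $K_U(z)\le|z|-1$, so $\mu(\text{complement of }R_{K_U})\le\frac12\sum_z2^{-K_U(z)}\le\frac12$. In particular at least half of the strings of each length are random.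

Example: $R_{K_U}$ depends on $U$. Let $V$ be universal and fix $z_0$ with $|z_0|=5$. Let $U(00p)=V(p)$, $U(1)=z_0$, and let $U$ diverge elsewhere. Then $U$ is a prefix machine, $K_U\le K_V+2$, so $U$ is universal, and $K_U(z_0)=1$, so $z_0\notin R_{K_U}$. Now let $U'(0^5p)=V(p)$, diverging elsewhere. It is universal too, but all its programs have length $\ge5$, so $z_0\in R_{K_{U'}}$.

**Definition (truth-table reduction).** $A\le^p_{tt}B$ means that a polynomial-time algorithm decides $A$ with oracle $B$ and asks all its queries non-adaptively: the list of queries is computed from the input before any answer is seen. $A\not\le^p_{tt}B$ means that there is no such reduction.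

Example. For every $B$, the set $\{x:\text{exactly one of }x0,x1\text{ is in }B\}$ is $\le_{tt}^pB$, with two queries.

**Definition (P/poly).** P/poly is the class of languages decided by polynomial-size circuit families.

Example. Every set $A\subseteq\{1\}^*$ is in P/poly, since one hardwired bit per length suffices. So P/poly contains undecidable sets.

## 2. Decidable sets outside P/poly: a conjecture and two theorems

How much can one compute in polynomial time with non-adaptive access to the set of random strings? On one side, $\mathrm{BPP}\subseteq\{A:A\le^p_{tt}R_{K_U}\}$ for every universal prefix machine $U$. On the other side,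
$$\Delta^0_1\cap\bigcap_U\{A:A\le^p_{tt}R_{K_U}\}\subseteq\mathrm{PSPACE},$$
where $U$ ranges over all universal prefix machines. This is Theorem 8 of "Limits on the Computational Power of Random Strings". Equivalently, for each decidable $A\notin\mathrm{PSPACE}$ there is *some* $U$ with $A\not\le^p_{tt}R_{K_U}$. It is natural to ask for a decidable $A$ that fails to reduce for *every* $U$, and the authors conjecture that all sets outside P/poly are like this.

**Conjecture.** For every decidable set $A\notin\mathrm{P/poly}$ and every universal prefix machine $U$, $A\not\le^p_{tt}R_{K_U}$.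

Here is one way to see why P/poly appears. Suppose a truth-table reduction of $A$ asks, on inputs of length $n$, only queries of length at most $c\log n$. The table of $R_{K_U}$ up to that length has at most $2n^c$ entries and can be hardwired, so $A\in\mathrm{P/poly}$. A counterexample must get its information from strings of more than logarithmic length. The conjecture is nevertheless false.

**Theorem 1.** There are a decidable set $A\notin\mathrm{P/poly}$ and a universal prefix machine $U$ with $A\le^p_{tt}R_{K_U}$.

Let $\mathrm{HALT}=\{\langle j,x\rangle:\varphi_j(x)\downarrow\}$ with a standard polynomial-time pairing.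

**Theorem 2.** Assume Fact B of Section 13 (a published disperser, quoted there and not proved). There is a single universal prefix machine $U$ with $\{A:A\le^p_{tt}R_{K_U}\}=\{A:A\le^p_{tt}\mathrm{HALT}\}\supseteq\Delta^0_1$. In particular every c.e. set, hence every decidable set, is $\le^p_{tt}$-reducible to $R_{K_U}$.

The proof of Theorem 1 is complete and uses neither Theorem 2 nor Fact B. There is no conflict with Theorem 8 quoted above: for a decidable $A\notin\mathrm{PSPACE}$ some $U$ give $A\not\le^p_{tt}R_{K_U}$, while for a specially built $U$ the reduction exists.

## 3. The set Adv that universality forces and the set Put that we choose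

The purpose of this section is to turn the design of $U$ into a game about sets of strings.

Fix a reference universal prefix machine $V$ and put $c=21$, $\delta=2^{-22}$,
$$\mathrm{Adv}=\{z:K_V(z)<|z|-c\}.$$
This set is c.e. For $z\in\mathrm{Adv}$ we have $|z|\ge K_V(z)+c+1$, so
$$\mu(\mathrm{Adv})\le2^{-c-1}\sum_z2^{-K_V(z)}\le2^{-22}=\delta.\qquad(1)$$

**Lemma 3.** Let $\mathrm{Put}$ be a computably enumerated set of strings of lengths $\ge3$ with $\mu(\mathrm{Put})\le2^{-14}$. There is a universal prefix machine $U$ with
$$z\notin R_{K_U}\iff z\in\mathrm{Dead}:=\mathrm{Adv}\cup\mathrm{Put}.$$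

*Proof.* In order of first enumeration of the elements $z$ of $\mathrm{Put}$, issue the request (length $|z|-2$, output $z$). The total is $\sum_{z\in\mathrm{Put}}2^{-(|z|-2)}=4\mu(\mathrm{Put})\le1$. By Kraft–Chaitin there is a prefix machine $M'$ that gives each $z\in\mathrm{Put}$ exactly one program, of length $|z|-2$, and has no other programs. Let $U(0^cp)=V(p)$, $U(1d)=M'(d)$, and let $U$ diverge elsewhere. Its domain is prefix-free, and $K_U\le K_V+c$, so $U$ is universal. Moreover $K_U(z)$ is the minimum of $K_V(z)+c$ and, if $z\in\mathrm{Put}$, of $|z|-1$. So $K_U(z)<|z|$ holds iff $K_V(z)<|z|-c$ or $z\in\mathrm{Put}$. $\square$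

So we play against an adversary. The adversary kills the strings of $\mathrm{Adv}$, of total measure at most $\delta=2^{-22}$, in an order we do not control. We watch, and may kill further strings, of total measure at most $2^{-14}$. Nobody can revive a string. At the end, a polynomial-time decoder that sees which strings are dead must recover the bits we wanted to store. We must answer the adversary's moves at a bounded exchange rate.

## 4. The game for one bit, and the obstacle for $2^k$ bits

Suppose we want to store the bits $[y\in H]$ for $y\in\{0,1\}^k$, where $H$ is c.e. Let $N$ be the time scale of the decoder and $\lambda=\log N$, so the decoder may read $N^{O(1)}$ strings and an index into its list of queries has $O(\lambda)$ bits.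

**No adversary.** If $\mathrm{Adv}$ were empty, we would assign to each $y$ its own string $z_y$ of length $k+\lambda$ and kill it iff $y\in H$. The cost is at most $2^k2^{-k-\lambda}=2^{-\lambda}$, and one query decodes. But $\mathrm{Adv}$ is not empty: $K_V(0^n)=O(\log n)$, so $0^n\in\mathrm{Adv}$ for all large $n$.

**One bit, with adversary.** Suppose there is a single bit $\beta$ to store, which may change once, from $0$ to $1$. For $1\le m\le M$ let the string $0^{m-1}b$, of weight $2^{-m}$, be a *signal* for $b\in\{0,1\}$ when it is dead. Let the decoder output the bit of the heaviest signal, and $0$ if there is none. Suppose every string of a tie counts against us. Our strategy: whenever the heaviest wrong signal, of weight $g$, is at least as heavy as every correct signal, kill the correct string of weight $2g$; if $\beta=1$ and there is no signal at all, kill the lightest correct string. How much do we pay?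

* The last kind of action costs $2^{-M}$, once.
* An action against a wrong string killed by the adversary costs twice the weight of that string. After the action the correct signal of double weight stays dead, so this wrong string is never a problem again while it is wrong, and each string has only one phase in which it is wrong. Total: at most $2\delta$.
* When $\beta$ changes from $0$ to $1$, our own old signals become wrong. The first action after the change beats the heaviest of them at cost at most twice its weight, so at most twice everything spent before the change, which is at most $2\cdot2\delta$. Later wrong signals are the adversary's.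

The total is at most $2^{-M}+6\delta$. Weights needed are at most $4\delta<\frac12$, so a string is always available. This doubling war is the engine of the whole proof.

**Many bits: where it stops.** The obvious generalization gives each $y\in\{0,1\}^k$ its own signal strings. There are $2^k$ strings $y$, so disjoint private strings must have length about $k$ or more. Take $y=0^k$, and suppose that its signals are $N^{O(1)}$ strings of length $\ge k+1$, each computable from $y$ and an index of $O(\lambda)$ bits. Each of them has $K_V=O(\lambda)$ (when $k$ is itself computable from $\lambda$, and $\lambda$ is given by a self-delimiting description of $O(\lambda)$ bits). If $k/\lambda\to\infty$, then for large parameters *all* of them lie in $\mathrm{Adv}$. Whatever $H$ says about $0^k$, all the strings the decoder reads there are dead, and the bit is lost. In terms of money, $y$'s private strings are worth about $2^{-k}$, far less than $\delta$, and the adversary can buy them all.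

So a string $y$ of low complexity must be able to signal by strings much shorter than $k$. We cannot tell in advance how short, so every $y$ needs potential signals at all weights, from about $2^{-k-\lambda}$ (so that $2^k$ first writes are affordable) up to a constant. At large weights there are far fewer strings than $y$'s, so the $y$'s must share strings. Three devices make this possible.

1. A signal of $y$ is not one string but a *block*, a large set of strings in a *cell* of $N^{O(1)}$ strings. Blocks of different strings overlap about as little as independent random sets. Hence writing for one $y$ hardly forges signals of another, and a forger must kill a constant fraction of a whole block.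
2. Each $y$ has $N^{O(1)}$ cells at each level, given by a *disperser*. Few cells can be spoiled at any time, and then few $y$ have only spoiled cells.
3. Forgeries are answered by the doubling strategy, and every cost is charged to measure of $\mathrm{Adv}$ or to a convergent a priori sum.

## 5. Dispersers and admissible sequences

For $i\ge8$ put $\lambda=\lambda_i=2^i$, so $\lambda\ge256$, and $N=N_i=2^{\lambda_i}$. We call $i$ a *group*.

**Definition (admissible sequence).** A sequence $(k_i)_{i\ge i_0}$, $i_0\ge8$, $1\le k_i\le N_i$, with $k_i$ computable in time $\mathrm{poly}(N_i)$, is admissible with constant $C\in\mathbb N$ if for all $i\ge i_0$ and all $u\ge1$ with $2u\lambda+C\lambda\le k_i$ there is a map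
$$G_{i,u}:\{0,1\}^{k_i}\times\{0,1\}^{d_i}\to\{0,1\}^{2u\lambda},\qquad d_i=O(\lambda_i),$$
computable in time $\mathrm{poly}(N_i)$ uniformly in $i,u$, such that every $S\subseteq\{0,1\}^{k_i}$ with $|S|\ge2^{2u\lambda}N^C$ satisfies $|G_{i,u}(S\times\{0,1\}^{d_i})|\ge\frac12 2^{2u\lambda}$.

A map with the last property is a *disperser*: a set of slightly more than $2^w$ inputs, where $w=2u\lambda$ is the output length, hits at least half of all outputs. We call the strings $G_{i,u}(y,\cdot)$ the *neighbors* of $y$. An admissible sequence stays admissible when $i_0$ is increased.

Example. Let $y=(a,b)$ with $a,b\in\{0,1\}^w$, and let a one-bit seed select $a$ or $b$. If $S$ hits only the outputs in $J$, then $S\subseteq J\times J$, so $|J|\ge\sqrt{|S|}$. For $w=2$ and $|S|\ge2^w=4$ this gives $|J|\ge2=\frac12 2^w$, as required. For $w=4$ it fails: take $|J|=4$ and $S=J\times J$, so that $|S|=16=2^w$ but only $4<8$ outputs are hit. Real dispersers need more work.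

**Lemma 4.** The sequence $k_i=2^{i+\lfloor i/2\rfloor}$, $i\ge8$, is admissible with $C=0$.

The proof is in Section 11. Until then we only use the definition. Fix an admissible sequence with constant $C$.

## 6. Cells and blocks

**Parameters.** Let $\kappa$ be an odd integer $\ge C+7$. For each $i$ put $e=\kappa\lambda$ and $q=2^e=N^\kappa$. Represent $\mathbb F_q$ as $\mathbb F_2[X]$ modulo the first irreducible polynomial of degree $e$, found by search in time $\mathrm{poly}(N)$. Let $I_s\subseteq\mathbb F_q$ be the $\mathbb F_2$-span of $1,X,\dots,X^{s-1}$; it has $2^s$ elements. Let $u_{top}=u_{top}(i)$ be the least $u\ge0$ with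
$$e+(2u-1)\lambda\ge k_i+\lambda.$$
If $1\le u\le u_{top}$, then $u-1$ fails this inequality, that is, $e+(2u-3)\lambda<k_i+\lambda$. Hence $2u\lambda+C\lambda<k_i+(4+C-\kappa)\lambda\le k_i$. So $G_{i,u}$ exists for these $u$, and $u_{top}\le N$. Let $G_{i,0}$ be the constant map to the empty string.

**Cells.** For a *level* $0\le u\le u_{top}$ let $w_u=2u\lambda$ and
$$\ell_u=w_u+3e=(2u+3\kappa)2^i .$$
Since $2u+3\kappa$ is odd, the length $\ell_u$ determines both $i$ and $u$. For $z'\in\{0,1\}^{w_u}$ the *cell* of $z'$ is $\{z'v:v\in\{0,1\}^{3e}\}$, identified with $\mathbb F_q^3$. All cells, over all $i,u,z'$, are pairwise disjoint. A cell at level $u$ has $q^3$ elements and measure $2^{-w_u}$; level $0$ has a single cell per group.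

**Definition (block).** For $x\in\{0,1\}^{k_i+1}$ let $P_x(Y)=\sum_{j\le k_i}x_jY^j$, a polynomial of degree $\le k_i\le N$. The block of $x$ with size parameter $s$ in a cell is
$$B_s(x)=\{(t_1,t_2,f)\in\mathbb F_q^3: f-t_2P_x(t_1)\in I_s\},\qquad|B_s(x)|=q^22^s.$$
Allowed parameters are $\lambda\le s\le e$ if $u=0$, and $\lambda\le s<3\lambda$ if $u\ge1$. The *weight* of a block is its measure, $2^{s-e-2u\lambda}$.

Example. Ignore the restriction on $s$ and take $s=0$, so $I_0=\{0\}$, with $P_x=Y$ and $P_{x'}=0$. The blocks are $\{f=t_1t_2\}$ and $\{f=0\}$, of size $q^2$ each. They meet where $f=0$ and $t_1t_2=0$, in $2q-1$ points. Independent random sets of this density would meet in about $q^2q^2/q^3=q$ points.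

**Lemma 5.** In one cell, $B_s(x)\subseteq B_{s'}(x)$ for $s\le s'$. For $x\ne x'$ and allowed $s,s'$,
$$|B_s(x)\cap B_{s'}(x')|\le\frac{2|B_s(x)||B_{s'}(x')|}{q^3}.$$

*Proof.* The first claim holds because $I_s\subseteq I_{s'}$. For the second we may assume $s\le s'$, by symmetry. Fix $(t_1,t_2)$. The possible $f$ form the intersection of a coset of $I_s$ with a coset of $I_{s'}\supseteq I_s$. This has $2^s$ points or none, and has $2^s$ points exactly if $t_2(P_x-P_{x'})(t_1)\in I_{s'}$. If $t_1$ is not a root of $P_x-P_{x'}$, multiplication by $(P_x-P_{x'})(t_1)$ is a bijection of $\mathbb F_q$, so the condition holds for exactly $2^{s'}$ values $t_2$. If $t_1$ is one of the at most $N$ roots of $P_x-P_{x'}\ne0$, it holds for all $q$ values. The intersection has at most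
$$2^s(q2^{s'}+Nq)\le2q\,2^{s+s'}=2|B_s(x)||B_{s'}(x')|/q^3$$
points, because $N=2^\lambda\le2^{s'}$. $\square$

**All weights occur exactly once.** Write the weight as $2^{-m}$ with $m=e+2u\lambda-s$. Level $0$ gives $m\in[0,e-\lambda]$, and level $u\ge1$ gives $m\in(e+(2u-3)\lambda,\,e+(2u-1)\lambda]$. These intervals are adjacent, so
$$(u,s)\mapsto\text{weight is a bijection onto }\{2^{-m}:0\le m\le e+(2u_{top}-1)\lambda\}.\qquad(2)$$
Let $W_u=2^{-e-(2u-1)\lambda}$ be the least weight at level $u$, attained at $s=\lambda$. All weights at level $u\ge1$ are $<W_{u-1}$. Put $W_{top}=W_{u_{top}}$, the least weight of the group. By the choice of $u_{top}$,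
$$W_{top}\le2^{-k_i-\lambda}.\qquad(3)$$

Two remarks on the design. If $k_i\le(\kappa-2)\lambda$, then $u_{top}=0$: one cell per group, with polynomially many strings, carries all signals, and no disperser is needed. The levels $u\ge1$ serve the case $k_i\gg\lambda$.

Secondly, one cell per $y$ and level would not do. A cell at level $u$ would then serve $2^{k_i-w_u}$ strings $y$ on average, and the adversary can spoil it at a price of at most $2^{-w_u}$. If all the strings $y$ that it serves had to move to weight $W_{u-1}$, our bill would be $2^{k_i-w_u}W_{u-1}=2^{-w_u}\cdot2^{k_i-w_u}N^{3-\kappa}$. As soon as $w_u\le k_i-\kappa\lambda$, this is at least $N^3$ times the price, so an exchange at a bounded rate is lost. The disperser is there to bound the number of moves.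

## 7. Signals and the decoder

**Definition (overfull cell, visible signal).** Let $\mathrm{Dead}$ be a set of strings. A cell is overfull if $|\mathrm{Dead}\cap\text{cell}|>2^{-8}q^3$. For $y\in\{0,1\}^{k_i}$, a visible signal of $y$ for bit $\beta$ is a tuple $(y,u,z',s,\beta)$ with $u\le u_{top}$, $z'\in G_{i,u}(y,\{0,1\}^{d_i})$ and $s$ allowed, such that the cell of $z'$ is not overfull and, in that cell, $|B_s(y\beta)\cap\mathrm{Dead}|\ge\frac78|B_s(y\beta)|$. Its weight is that of the block.

Example. If a cell contains no dead strings except one whole block $B_s(y1)$ of size at most $2^{-8}q^3$, and its address is a neighbor of $y$, then $(y,u,z',s,1)$ is visible. If the rest of the cell is filled with dead strings, the cell becomes overfull and the signal disappears. Without the condition on overfull cells, a completely dead cell would contain signals for everything.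

* (V1) If $\mathrm{Dead}$ only grows, a tuple that is visible at two times is visible at all times in between. Indeed, not being overfull passes to earlier times, and the condition with $\frac78$ passes to later times.
* (V2) A visible signal has weight $<2^{-7}$. Its block $B$ has $\frac78|B|\le2^{-8}q^3$, so $|B|<2^{-7}q^3$, and the weight is $2^{-w_u}|B|/q^3\le|B|/q^3$.

**Decoder.** Given $i$ and $y$, query all strings of all cells of $z'\in G_{i,u}(y,\{0,1\}^{d_i})$, $u\le u_{top}$. These are at most $(N+1)2^{d_i}N^{3\kappa}=\mathrm{poly}(N_i)$ non-adaptive queries. Take $\mathrm{Dead}$ to be the complement of the oracle. Output the bit of a visible signal of $y$ of largest weight, and $0$ if there is none. This takes time $\mathrm{poly}(N_i)$.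

**Theorem 6 (Encoding Theorem).** Let $(k_i)_{i\ge i_0}$ be admissible and let $H_i\subseteq\{0,1\}^{k_i}$ be uniformly c.e. There is a universal prefix machine $U$ such that for all $i\ge i_0$ and $y\in\{0,1\}^{k_i}$ the decoder with oracle $R_{K_U}$ outputs $1$ iff $y\in H_i$.

By Lemma 3 it suffices to enumerate a suitable set $\mathrm{Put}$.

## 8. The enumeration of Put

Let $\mathrm{Adv}_t$ and $H_{i,t}$ be computable enumerations by finite sets. At any moment let $\mathrm{Dead}$ be the current $\mathrm{Adv}_t\cup\mathrm{Put}$. For $y\in\{0,1\}^{k_i}$ the *correct bit* is $\beta=[y\in H_{i,t}]$, and $1-\beta$ is the *wrong* bit. The correct bit changes at most once, from $0$ to $1$. We say that $y$ *requires attention* if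

1. $\beta=1$ and there is no visible correct signal of $y$, or
2. some visible wrong signal of $y$ has weight $\ge$ the weight of every visible correct signal of $y$.

**Stage $t$.** Update $\mathrm{Adv}_t$ and $H_{i,t}$. If some $y\in\{0,1\}^{k_i}$ with $i_0\le i\le t$ requires attention, take the least such pair $(i,y)$ and perform an *action* for it, as follows.

**Nominal weight.** Let $g$ be the maximal weight of a visible wrong signal of $y$ ($0$ if there is none), and let $\omega_{prev}$ be the weight of the last block written for $y$ ($0$ if there is none). The nominal weight is
$$\omega=\max(2g,\ \omega_{prev},\ W_{top}).\qquad(4)$$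
By (V2), $2g<2^{-6}$. So $\omega$ is a power of $2$ with $W_{top}\le\omega\le1$, and by (2) exactly one pair $(u,s)$ has weight $\omega$.

**Choice of a cell.** The *load* of a cell is the sum of the sizes of all blocks written into it so far, with multiplicity. A cell is *bad* if its load is $>2^{-11}q^3$ or $|\mathrm{Adv}_t\cap\text{cell}|>2^{-10}q^3$; badness is permanent. Start with the pair $(u,s)$ of weight $\omega$. If some $z'\in G_{i,u}(y,\{0,1\}^{d_i})$ has a non-bad cell, *write* $B_s(y\beta)$ into one such cell, that is, enumerate it into $\mathrm{Put}$; this ends the action. Otherwise $y$ is *rejected at* $u$. In that case, if $u\ge1$, replace $(u,s)$ by $(u-1,\lambda)$, which has weight $W_{u-1}$, and try again; if $u=0$, stop the whole construction. We shall see that this stop never occurs.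

Two observations. Since $W_{u-1}$ exceeds all weights of level $u$, the written weight is always $\ge\omega\ge\omega_{prev}$. So *the weights written for $y$ are nondecreasing*. And after a rejection at $u$ the written weight has level $<u$, so by (4) and the ordering of the levels, $y$ never tries level $u$ again. Hence *each pair $(y,u)$ is rejected at most once*.

All strings written have length at least $3e\ge3$.

## 9. The total written weight stays below $2^{-14}$

Let $\mathrm{Tot}$ be the total weight of all written blocks, with multiplicity. Clearly $\mu(\mathrm{Put})\le\mathrm{Tot}$.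

**Claim 7.** At all times $\mathrm{Tot}\le2^{-14}$, every load is $\le2^{-10}q^3$, and no rejection at level $u=0$ occurs.

The proof is by induction on actions. Assume the claim up to the moment just before the current action writes. "At an action" refers to the state in which the action is decided, before its write. We charge the weight of each write to one of five accounts: R (rejections), D (first writes), F (forgeries), L (lost cells), P (change of the correct bit). The totals, including the current action, are $\mathcal R,\mathcal D,\mathcal F,\mathcal L,\mathcal P$. All charges are determined by the state before the write.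

**Step 1: rejections.** This step shows that level $0$ never rejects and bounds the cost of all actions that involve a rejection.

Fix a group $i$ and a level $u$, with $2^{w_u}$ cells of measure $2^{-w_u}$ each. A cell with load $>2^{-11}q^3$ contributes more than $2^{-11}2^{-w_u}$ to $\mathrm{Tot}$, so there are at most $2^{w_u}2^{11}\mathrm{Tot}\le\frac182^{w_u}$ such cells. Similarly at most $2^{w_u}2^{10}\delta=2^{-12}2^{w_u}$ cells have $|\mathrm{Adv}_t\cap\text{cell}|>2^{-10}q^3$. So fewer than $\frac142^{w_u}$ cells are bad.

For $u=0$ there is only one cell, so it is not bad; it is the cell of the empty string, the neighbor of every $y$. No rejection at level $0$ happens.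

Let $u\ge1$. Since badness is permanent, every $y$ rejected at $u$ up to and including the current action has all its neighbors $G_{i,u}(y,\cdot)$ among the presently bad cells, which are fewer than half of all. By the disperser property there are fewer than $2^{w_u}N^C=N^{2u+C}$ such $y$. An action with a rejection writes weight $W_{u-1}=N^{-\kappa-2u+3}$, where $(y,u)$ is its last rejection; charge R to this pair. Each pair is rejected at most once, so
$$\mathcal R\le\sum_{i\ge i_0}\ \sum_{1\le u\le u_{top}(i)}N_i^{2u+C}N_i^{3-\kappa-2u}\le\sum_iN_i\cdot N_i^{-4}\le2^{-20},$$
using $C+3-\kappa\le-4$ and $u_{top}\le N_i$.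

**Step 2: a forged signal costs the adversary a quarter of its block.** We separate wrong signals that the adversary forged from those that we wrote ourselves before the correct bit changed.

Let $\tau=(y,u,z',s,\beta')$ be a visible wrong signal of $y$ and $B=B_s(y\beta')$ in its cell. Call $\tau$ *own* (at this time) if some block $B_{s''}(y\beta')$ with $s''\ge s$ has been written in this cell, and *fake* otherwise. We claim that for a fake, $|B\cap\mathrm{Adv}_t|\ge\frac14|B|$.

The set $\mathrm{Put}\cap\text{cell}$ is the union of the blocks written in this cell. Those belonging to strings $\ne y\beta'$ cover, by Lemma 5, at most $2|B|\cdot\text{load}/q^3\le2^{-9}|B|$ points of $B$. Those belonging to $y\beta'$ are nested with parameters $<s$, so their union has size at most $\frac12|B|$. At least $\frac78|B|$ points of $B$ are dead, and $\frac78-\frac12-2^{-9}>\frac14$.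

**Step 3: the total weight of all fakes.** Fakes in one cell may overlap; this step shows that they still cannot share much of $\mathrm{Adv}$. We prove that
$$\text{the total weight of all tuples that are ever fake so far is at most }16\mu(\mathrm{Adv})\le16\delta.\qquad(5)$$

Consider a finite set of tuples in one cell, each a fake at some time so far, and let $t$ be the latest of these times. Some tuple is visible at $t$, so the cell is not overfull at $t$, and $|\mathrm{Adv}_t\cap\text{cell}|\le2^{-8}q^3$. Since $\mathrm{Adv}$ only grows, Step 2 gives $|B\cap\mathrm{Adv}_t|\ge\frac14|B|$ for every block $B$ of the family.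

For each string $x=y\beta'$ that occurs keep only its largest block $B_x$. The block sizes for fixed $x$ are distinct powers of $2$, so this loses less than a factor $2$ in total size. We have $|B_x|\le4|\mathrm{Adv}_t\cap\text{cell}|\le2^{-6}q^3$.

Take any subfamily with $S=\sum|B_x|\le q^3/8$. By the Bonferroni inequality and Lemma 5,
$$|\mathrm{Adv}_t\cap\text{cell}|\ge\frac S4-\sum_{\{x,x'\}}\frac{2|B_x||B_{x'}|}{q^3}\ge\frac S4-\frac{S^2}{q^3}\ge\frac S8 .$$
Suppose the whole family had $\sum|B_x|>q^3/8$. Add blocks one by one until the sum exceeds $q^3/16$. Each block has size at most $q^3/64$, so this gives a subfamily with $S\in(q^3/16,q^3/8]$, hence $|\mathrm{Adv}_t\cap\text{cell}|\ge S/8>2^{-7}q^3$, contradicting $|\mathrm{Adv}_t\cap\text{cell}|\le2^{-8}q^3$. So the whole family has $\sum|B_x|\le q^3/8$, and therefore $\sum|B_x|\le8|\mathrm{Adv}_t\cap\text{cell}|$. The original set of tuples has total size at most $16|\mathrm{Adv}_t\cap\text{cell}|$. Multiply by the measure $2^{-\ell_u}$ of a string and sum over the pairwise disjoint cells to get (5).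

**Step 4: charging the actions without rejection.** Now the written weight is exactly $\omega$ from (4), and we find out who pays. All weights are powers of $2$ and at least $W_{top}$; in particular $g\ge W_{top}$ if $g>0$.

*Case 1: there is no previous write for $y$.* If $g=0$, there is no visible wrong signal, so attention comes from condition 1 and $\beta=1$. Here $\omega=W_{top}$; charge D. This happens at most once per $y$. If $g>0$, then $\omega=2g$. A visible wrong signal of weight $g$ is not own, since nothing has been written for $y$. It is fake; charge F to it.

*Case 2: the previous write $\sigma$ for $y$, of weight $\omega_{prev}=\omega_\sigma$, had the same bit $\beta$.*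

(2a) $2g\le\omega_\sigma$. Then $\omega=\omega_\sigma$. If $\sigma$ were visible, it would be a visible correct signal of weight $>g$ and $y$ would not require attention. But the block $\sigma$ is entirely dead and its cell belongs to a neighbor of $y$. So it can be invisible only because its cell is overfull. Charge L to $\sigma$. Each $\sigma$ is charged in this way at most once, namely at the next action of $y$.

(2b) $2g>\omega_\sigma$. Then $g\ge\omega_\sigma$, as these are powers of $2$, and $\omega=2g$. Let $\tau$ be any visible wrong signal of weight $g$.

First, $\tau$ was *not visible at the previous action of $y$*. The wrong bit was the same then. If $\tau$ had been visible, the value $g'$ of $g$ at that action would satisfy $g'\ge g$, and so $\omega_\sigma\ge2g'\ge2g>\omega_\sigma$, a contradiction.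

Second, $\tau$ is *not own*. If $\beta=0$, no block with bit $1$ was ever written for $y$. If $\beta=1$, all blocks with bit $0$ were written strictly before the previous action, which wrote bit $1$. Were $\tau$ own, its block, being contained in a written one, would have been entirely dead at the previous action. Its cell is not overfull now, hence was not overfull then. So $\tau$ would have been visible then, a contradiction.

So $\tau$ is fake; charge F to it.

*Case 3: the previous write for $y$ had bit $0$ and now $\beta=1$.* This occurs at most once per $y$. If $2g\le\omega_{prev}$, then $\omega=\omega_{prev}$; charge P. Otherwise $\omega=2g$. If some visible wrong signal of weight $g$ is own, then a block of weight $\ge g$ was written for $y$ earlier, so $g\le\omega_{prev}$ because written weights are nondecreasing, and $\omega\le2\omega_{prev}$; charge P. Otherwise charge F to a fake of weight $g$.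

**Step 5: no tuple is charged F twice.** Suppose $\tau$ is charged at two actions $a<b$ of $y$. The bit of $\tau$ is wrong at both, so the correct bit is the same at $a$ and at $b$, and hence constant in between. So $b$ falls under Case 2 and, being an F-charge, under (2b). Hence $\tau$ was not visible at the action of $y$ preceding $b$, which is $a$ or later. But $\tau$ is visible at $a$ and at $b$, hence by (V1) at all times in between. This is a contradiction.

**Step 6: totals.** Each account is bounded, including the current action.

* $\mathcal D\le\sum_i2^{k_i}W_{top}(i)\le\sum_i2^{-\lambda_i}=\sum_iN_i^{-1}\le2^{-20}$, by (3).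
* $\mathcal F\le2\cdot16\delta=32\delta$, by (5) and Step 5, since each F-charge is twice the weight of the charged tuple.
* $\mathcal L\le\delta/3$. A cell containing a charged $\sigma$ was overfull at the charge, remains overfull, and has load $\le2^{-10}q^3$. Hence $|\mathrm{Adv}\cap\text{cell}|\ge(2^{-8}-2^{-10})q^3=3\cdot2^{-10}q^3\ge3\cdot\text{load}$. The charged blocks in one cell have total size at most its load. Summing over cells gives the bound.
* $\mathcal P\le2\,\mathrm{Tot}_0$, where $\mathrm{Tot}_0$ is the total weight of blocks written with bit $0$: each P-charge is at most $2\omega_{prev}$, with $\omega_{prev}$ the weight of the last bit-$0$ write for $y$, and there is at most one per $y$. Writes with bit $0$ are charged only to F, L or R, since D and P arise only with $\beta=1$. So $\mathcal P\le2(\mathcal F+\mathcal L+\mathcal R)$.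

Hence after the current write
$$\mathrm{Tot}\le\mathcal D+\mathcal P+\mathcal F+\mathcal L+\mathcal R\le\mathcal D+3(\mathcal F+\mathcal L+\mathcal R)\le2^{-20}+97\cdot2^{-22}+3\cdot2^{-20}=113\cdot2^{-22}<2^{-14}.$$

**Step 7: loads.** It remains to carry the load bound through the induction. The newly written block $B$ has weight $\le2^{-14}$. Its size is $\le2^{-11}q^3$: for $u\ge1$, $|B|/q^3=2^s/q<N^{3-\kappa}\le N^{-4}$; for $u=0$, $|B|/q^3$ is its weight. It is written into a non-bad cell, whose load was $\le2^{-11}q^3$. So loads stay $\le2^{-10}q^3$. This proves Claim 7. $\square$

## 10. Convergence, and the end of the proof of Theorem 6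

By Claim 7 the construction never stops, and $\mu(\mathrm{Put})\le2^{-14}$, so Lemma 3 applies and gives $U$. We have to see that the decoder is right in the limit.

In group $i$ every action writes a block of weight $\ge W_{top}(i)>0$. Since $\mathrm{Tot}\le2^{-14}$, there are finitely many actions in each group. Only finitely many strings are relevant to group $i$, so $\mathrm{Dead}$ on them, and $H_{i,t}$, eventually stabilize. Suppose some $y$ of group $i$ required attention in the stable state. Then after all actions in groups $\le i$ had ceased, the construction would still act on some $(i',y')\le(i,y)$, a contradiction. So in the limit no $y$ requires attention.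

Therefore, if $y\in H_i$, condition 1 fails, so there is a visible signal for $1$; condition 2 fails, so every visible signal for $0$ is strictly outweighed by one for $1$. The heaviest visible signals are all for $1$, and the decoder outputs $1$. If $y\notin H_i$, every visible signal for $1$ is strictly outweighed by one for $0$, so either there is no visible signal or the heaviest ones are for $0$, and the decoder outputs $0$. By Lemma 3 the limit set $\mathrm{Dead}$ is exactly the complement of $R_{K_U}$, which is what the decoder uses. This proves Theorem 6. $\square$

## 11. A polynomial disperser: proof of Lemma 4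

Write $k=k_i$ and $w=2u\lambda\le k$, where $u\ge1$. Note $k\le\lambda^{3/2}\le N$. We first build a map that expands polynomially well (the Guruswami–Umans–Vadhan argument), then add a small-bias string to reach density $\frac12$.

**Step 1: an extension field.** We need an explicit irreducible polynomial of suitable degree over a field of size about $8N$. Let $\varepsilon=\lambda+3$ and $Q=2^\varepsilon$. Since $\lambda$ is even and not divisible by $3$, $\gcd(\varepsilon,6)=1$. Let $l\ge0$ be least such that $\nu:=2\cdot3^l$ satisfies $\nu\varepsilon\ge k$. If $l\ge1$, then $\nu/3$ fails this, so in all cases $\nu\le\max(2,3k/\varepsilon)\le3\sqrt\lambda$. Let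
$$E=Y^{2\cdot3^l}+Y^{3^l}+1=\Phi_{3^{l+1}}(Y).$$
The number $2$ generates $(\mathbb Z/3^{l+1})^*$, a group of order $2\cdot3^l$; this is the textbook fact that a primitive root modulo $9$ is one modulo every power of $3$. Since $\gcd(\varepsilon,2\cdot3^l)=1$, also $Q=2^\varepsilon$ generates it. A root of $E$ has multiplicative order $3^{l+1}$, so its degree over $\mathbb F_Q$ is the order of $Q$ modulo $3^{l+1}$, which is $2\cdot3^l=\nu=\deg E$. Hence $E$ is irreducible over $\mathbb F_Q$ of degree $\nu\ge2$, and it has no root in $\mathbb F_Q$.

**Step 2: the map and its parameters.** Let $r=\lceil w/\varepsilon\rceil-1$. As $w\ge2\lambda>\varepsilon$, we have $r\ge1$. Also $r\varepsilon<w\le k$, so $r<k/\varepsilon<\sqrt\lambda$ and $\nu r\le3\lambda$. Let $h=\lfloor Q/(6\lambda)\rfloor$. Since $Q/(6\lambda)\ge2$, we have $h\ge2$ and $h\ge Q/(12\lambda)$.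

As $Q^\nu\ge2^k$, we may identify $\{0,1\}^k$ injectively with polynomials $f\in\mathbb F_Q[Y]$ of degree $<\nu$. Put
$$\Gamma(f,t)=(t,f_0(t),\dots,f_{r-1}(t))\in\mathbb F_Q^{r+1}=\mathbb F_2^L,\quad f_j=f^{h^j}\bmod E,\quad L=(r+1)\varepsilon\ge w .$$

**Step 3: expansion.** We show that the image of a large set is not too sparse. Let $a=Q-(\nu-1)(h-1)r$; then $a\ge Q-3\lambda\cdot\frac Q{6\lambda}=Q/2$. For $S\subseteq\{0,1\}^k$ let $T=\Gamma(S\times\mathbb F_Q)$. Claim: *if $|S|\ge h^r$, then $|T|\ge ah^r$.*

Suppose $|T|<ah^r$. For $j<h^r$ with base-$h$ digits $j_0,\dots,j_{r-1}$ (so $j=\sum_mj_mh^m$) let $M_j=Y_1^{j_0}\cdots Y_r^{j_{r-1}}$. Polynomials of the form $F=\sum_{j<h^r}p_j(Y)M_j$ with $\deg p_j\le a-1$ have $ah^r>|T|$ coefficients, and vanishing on $T$ is $|T|$ homogeneous linear conditions. So there is a nonzero such $F$ vanishing on $T$. Since $E$ has no root in $\mathbb F_Q$, we may divide all $p_j$ by a common power of $E$ without losing vanishing on $T$. So assume that not all $p_j$ are divisible by $E$.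

For $f\in S$ the polynomial $F(Y,f_0(Y),\dots,f_{r-1}(Y))$ has degree at most $a-1+(\nu-1)(h-1)r=Q-1$ and vanishes at all $t\in\mathbb F_Q$. So it is $0$. Modulo $E$ we have $M_j(f_0,\dots,f_{r-1})\equiv f^{\sum_mj_mh^m}=f^j$, so
$$\sum_{j<h^r}(p_j\bmod E)\,f^j=0\quad\text{in the field }\mathbb F_Q[Y]/E .$$
Distinct $f\in S$ are distinct elements of this field, because $\deg f<\nu$. All are roots of one nonzero polynomial of degree $<h^r$. Hence $|S|<h^r$, which proves the claim.

Now let $|S|\ge2^w$. Then $|S|\ge2^{r\varepsilon}=Q^r\ge h^r$. So $T$ has density in $\mathbb F_2^L$
$$\rho\ge\frac{ah^r}{Q^{r+1}}\ge\tfrac12(12\lambda)^{-r}\ge\tfrac12(12\lambda)^{-\sqrt\lambda}\ge2^{-\lambda-1}.$$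
The last inequality uses $\log(12\lambda)\le\sqrt\lambda$ for $\lambda\ge256$: at $\lambda=256$ it reads $\log3072<16$, and doubling $\lambda$ adds $1$ on the left and multiplies the right side by $\sqrt2$, which adds more than $6$.

**Step 4: densification.** We thicken $T$ to cover half of $\mathbb F_2^L$ by adding a pseudorandom vector with a short seed. For $\alpha,b\in\mathbb F_{2^\lambda}$ let
$$g(\alpha,b)=(\langle\alpha^j,b\rangle)_{0\le j<L}\in\mathbb F_2^L\qquad(\alpha^0=1),$$
where $\langle\cdot,\cdot\rangle$ is the inner product mod $2$ of coordinate vectors. For $0\ne\tau\in\mathbb F_2^L$,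
$$\tau\cdot g(\alpha,b)=\Big\langle\sum_j\tau_j\alpha^j,\,b\Big\rangle .$$
This is unbiased over $b$ unless $\sum_j\tau_j\alpha^j=0$, which holds for fewer than $L$ values of $\alpha$. So $|\mathbb E_{\alpha,b}(-1)^{\tau\cdot g(\alpha,b)}|\le\theta:=L2^{-\lambda}$.

Let $Z$ be the complement of $T+\mathrm{im}(g)$ in $\mathbb F_2^L$ and $\zeta$ its density. For $\phi:\mathbb F_2^L\to\mathbb R$ let $\hat\phi(\tau)=\mathbb E_x\phi(x)(-1)^{\tau\cdot x}$. Fourier inversion gives $\mathbb E_x\phi(x)\psi(x+v)=\sum_\tau\hat\phi(\tau)\hat\psi(\tau)(-1)^{\tau\cdot v}$. Since no point of $T$ plus a value of $g$ lies in $Z$,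
$$0=\mathbb E_{x,\alpha,b}\,1_T(x)1_Z(x+g(\alpha,b))=\sum_\tau\hat1_T(\tau)\hat1_Z(\tau)\,\mathbb E_{\alpha,b}(-1)^{\tau\cdot g(\alpha,b)} .$$
The term $\tau=0$ is $\rho\zeta$. By Cauchy–Schwarz and Parseval ($\sum_\tau\hat1_T(\tau)^2=\rho$, $\sum_\tau\hat1_Z(\tau)^2=\zeta$) the remaining terms have total absolute value at most $\theta\sqrt{\rho\zeta}$. Hence $\rho\zeta\le\theta\sqrt{\rho\zeta}$. Using $L<w+\varepsilon\le2\lambda^2$,
$$\zeta\le\theta^2/\rho\le(2\lambda^2)^22^{-2\lambda}2^{\lambda+1}=8\lambda^42^{-\lambda}\le\tfrac12 .$$

**Step 5: the disperser.** Let $G_{i,u}(f;t,\alpha,b)$ be the first $w$ bits of $\Gamma(f,t)+g(\alpha,b)$. At least half of $\mathbb F_2^L$ is covered by $T+\mathrm{im}(g)$. Projection to the first $w$ bits has fibers of equal size, so at least half of $\{0,1\}^w$ is covered. The seed consists of $t$ ($\varepsilon$ bits) and $\alpha,b$ ($\lambda$ bits each), so $d_i=3\lambda+3$. Representations of the fields are found by exhaustive search in time $2^{O(\lambda)}=\mathrm{poly}(N)$, and the powers $f^{h^j}\bmod E$ by repeated squaring. This proves Lemma 4. $\square$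

## 12. Padding a hard truth table: proof of Theorem 1

Take $k_i=2^{i+\lfloor i/2\rfloor}$, admissible by Lemma 4.

**Step 1: a decidable set outside P/poly.** We pad hard functions on $k_i$ bits to length $N_i$, so that the decoder's time $\mathrm{poly}(N_i)$ is polynomial. There are only $2^{O(s\log(s+k))}$ circuits of size $\le s$ on $k$ inputs. For $s=2^{k/2}$ this is $2^{O(k2^{k/2})}<2^{2^k}$ for large $k$. So for some $i_0\ge8$ and all $i\ge i_0$ there is a function $\{0,1\}^{k_i}\to\{0,1\}$ without circuits of size $\le2^{k_i/2}$. Let $f_i$ be the one with lexicographically first truth table; it is computable from $i$. Let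
$$A=\{y0^{N_i-k_i}:i\ge i_0,\ y\in\{0,1\}^{k_i},\ f_i(y)=1\}.$$
$A$ is decidable. If $A$ had circuits of size $O(n^a)$, then hardwiring the zeros would give circuits for $f_i$ of size $O(N_i^a)=O(2^{a2^i})$. This is less than $2^{k_i/2}$ for large $i$, because $k_i/2^i=2^{\lfloor i/2\rfloor}\to\infty$. That is a contradiction, so $A\notin\mathrm{P/poly}$.

**Step 2: the reduction.** Apply Theorem 6 to $H_i=f_i^{-1}(1)$, $i\ge i_0$, and obtain a universal prefix machine $U$. Given $x$, reject unless $|x|=N_i$ for some $i\ge i_0$ and $x=y0^{N_i-k_i}$ with $|y|=k_i$; otherwise run the decoder on $(i,y)$. It makes non-adaptive queries and runs in time $\mathrm{poly}(N_i)=\mathrm{poly}(|x|)$. By Theorem 6 it outputs $f_i(y)$. Hence $A\le^p_{tt}R_{K_U}$, and the conjecture of Section 2 is false. $\square$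

## 13. All c.e. sets at once, from a disperser with logarithmic seed and entropy loss

In Theorem 1 the strings $y$ were much shorter than the decoder's time scale, because the disperser of Lemma 4 requires it. With a stronger disperser one can take $k_i=N_i$. The following is the disperser with $O(\log n)$ seed and $O(\log n)$ entropy loss of Ta-Shma, Umans and Zuckerman, *Lossless condensers, unbalanced expanders, and extractors*, Combinatorica 27 (2007) 213–240. It is quoted and not proved here.

**Fact B.** There are constants $c_1,c_2$ such that for all $n\ge2$ and $k'\le n$ there is a map $\mathrm{Dis}:\{0,1\}^n\times\{0,1\}^d\to\{0,1\}^m$ with $d\le c_1\log n$ and $m\ge k'-c_2\log n$, computable in time $\mathrm{poly}(n)$ uniformly in $n,k'$, such that every $S\subseteq\{0,1\}^n$ with $|S|\ge2^{k'}$ satisfies $|\mathrm{Dis}(S\times\{0,1\}^d)|\ge\frac122^m$.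

*Proof of Theorem 2, assuming Fact B.*

**Step 1: $k_i=N_i$ is admissible.** Take any integer $C\ge c_2$, $C\ge0$, and let $u\ge1$ with $2u\lambda+C\lambda\le N$. Use Fact B with $n=N$ and $k'=2u\lambda+C\lambda$. Then $m\ge k'-c_2\lambda\ge2u\lambda$. Truncate the output to $2u\lambda$ bits; the fibers of the truncation have equal size, so at least half of $\{0,1\}^{2u\lambda}$ is still hit by every $S$ with $|S|\ge2^{k'}=2^{2u\lambda}N^C$. Pad the seeds to the common length $d_i=\lfloor c_1\lambda\rfloor$ with ignored bits.

**Step 2: encode HALT.** Let $i_0=8$. For a string $x$ with $|x|<N_{i_0}$ let $i=i_0$. Otherwise let $i$ be least with $|x|<N_i$, so that $|x|\ge N_{i-1}=\sqrt{N_i}$ and $N_i\le|x|^2$. Encode $x$ as $y=x10^{N_i-|x|-1}\in\{0,1\}^{N_i}$, and let $H_i$ be the set of such $y$ with $x\in\mathrm{HALT}$. These sets are uniformly c.e. Theorem 6 gives a universal prefix machine $U$ whose decoder, in time $\mathrm{poly}(N_i)$, which is polynomial in $|x|$, shows $\mathrm{HALT}\le^p_{tt}R_{K_U}$.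

**Step 3: the two classes agree.** Polynomial-time truth-table reductions compose, so every $A\le^p_{tt}\mathrm{HALT}$ satisfies $A\le^p_{tt}R_{K_U}$. This includes every c.e. set, as every c.e. set is polynomial-time many-one reducible to $\mathrm{HALT}$ by $x\mapsto\langle j,x\rangle$; in particular it includes $\Delta^0_1$. Conversely, the complement of $R_{K_U}$ is c.e., hence polynomial-time many-one reducible to $\mathrm{HALT}$. So $R_{K_U}\le^p_{tt}\mathrm{HALT}$, and $A\le^p_{tt}R_{K_U}$ implies $A\le^p_{tt}\mathrm{HALT}$. $\square$

So, granting Fact B, no decidable $A$ at all satisfies "$A\not\le^p_{tt}R_{K_U}$ for every universal prefix machine $U$".
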